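\title{Finite Rogers semilattices of families of d.c.e.\ sets}

\begin{abstract}
By a theorem of Khutoretskii, a family of computably enumerable sets has, up to equivalence, either at most one computable numbering or infinitely many. We show that the analogue fails for $\Sigma^{-1}_2$-computable numberings of families of $\Sigma^{-1}_2$-sets (d.c.e.\ sets). For every finite set $A$ and every nonempty upward closed family $\mathcal U$ of subsets of $A$ there is a family of $\Sigma^{-1}_2$-sets whose Rogers semilattice is isomorphic to $(\mathcal U,\subseteq)$. In particular, for every $n\ge 1$ there is a family with exactly $n$ $\Sigma^{-1}_2$-computable numberings up to equivalence. The proof builds one numbering through which all other numberings of the family factor, together with a maximal set that leaves only finitely many ways of factoring.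
\end{abstract}

\section{Introduction}\label{sec:intro}

A set of natural numbers is \emph{computably enumerable} (c.e.) if some algorithm lists its elements. It is a \emph{$\Sigma^{-1}_2$-set}, or \emph{d.c.e.\ set}, if it has the form $X\setminus Y$ with $X$ and $Y$ c.e. If $X_s$ and $Y_s$ are the finite parts of $X$ and $Y$ listed in $s$ steps, then for fixed $x$ the truth value of ``$x\in X_s\setminus Y_s$'' changes at most $0\to1\to0$ as $s$ grows: an element may be let in once and thrown out once, and after that it never returns.

Fix a computable bijection $\langle\cdot,\cdot\rangle\colon\mathbb N^2\to\mathbb N$. A \emph{numbering} of a family $\mathcal S$ of subsets of $\mathbb N$ is a surjective map $\nu\colon\mathbb N\to\mathcal S$. It is \emph{computable} (in the c.e.\ sense) if the set $\{\langle x,k\rangle:x\in\nu(k)\}$ is c.e., and \emph{$\Sigma^{-1}_2$-computable} if this set is a $\Sigma^{-1}_2$-set. For numberings $\nu,\mu$ of the same family, $\nu\le\mu$ means that $\nu=\mu\circ f$ for a computable function $f$; such an $f$ translates $\nu$-names of sets into $\mu$-names. We write $\nu\equiv\mu$ if $\nu\le\mu$ and $\mu\le\nu$. The \emph{Rogers semilattice} $\mathcal R^{-1}_2(\mathcal S)$ of a family $\mathcal S$ of $\Sigma^{-1}_2$-sets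 is the set of $\equiv$-classes of $\Sigma^{-1}_2$-computable numberings of $\mathcal S$, ordered by the order induced by $\le$; the Rogers semilattice in the c.e.\ sense is defined in the same way from computable numberings. The least upper bound of the classes of $\nu$ and $\mu$ is the class of the numbering $2k\mapsto\nu(k)$, $2k+1\mapsto\mu(k)$. The number of elements of the semilattice counts the essentially different effective ways of naming the members of $\mathcal S$, and numberings are always counted up to $\equiv$.

Two-element families show what to expect. Let $S_0\subsetneq S_1$ be c.e.\ sets and $x_0\in S_1\setminus S_0$. A computable numbering $\nu$ of $\{S_0,S_1\}$ is determined by the set $K_\nu=\{k:\nu(k)=S_1\}=\{k:x_0\in\nu(k)\}$, which is c.e., and every c.e.\ set $K\neq\emptyset,\mathbb N$ occurs: enumerate $S_0$ into $\nu(k)$, and also $S_1$ once $k$ appears in $K$. A function $f$ reduces $\nu$ to $\mu$ exactly when $k\in K_\nu\Leftrightarrow f(k)\in K_\mu$, so the set of even numbers and the halting set give inequivalent numberings. For the family $\{\{0\},\{1\}\}$, on the other hand, $\{k:\nu(k)=\{1\}\}$ and its complement are both c.e., so this set is computable and all computable numberings are equivalent. In the c.e.\ case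 no finite size greater than one is possible. The following three results are quoted from \cite{slides}.
\begin{enumerate}
\item[(i)] (Khutoretskii) If the Rogers semilattice, in the c.e.\ sense, of a family of c.e.\ sets has more than one element, then it is infinite.
\item[(ii)] (Badaev--Talasbaeva) For every $n\in\omega\cup\{\omega\}$ with $n\ne0$ there is a family $\mathcal A$ of $n$ c.e.\ sets such that $\mathcal R^{-1}_2(\mathcal A)$ has exactly one element.
\item[(iii)] (Badaev--Talasbaeva) There are $\Sigma^{-1}_2$-sets $S_0\subsetneq S_1$ such that $\mathcal R^{-1}_2(\{S_0,S_1\})$ has exactly one element.
\end{enumerate}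
The following question is posed in \cite{slides}: \emph{is there, for every $n\ge2$, a family $\mathcal S$ of $\Sigma^{-1}_2$-sets such that $\mathcal R^{-1}_2(\mathcal S)$ has exactly $n$ elements?}

One might guess that the answer is negative, as in (i), because allowing removals creates more numberings. Already $\{\{0\},\{1\}\}$ acquires inequivalent $\Sigma^{-1}_2$-computable numberings: for a c.e.\ set $K\ne\emptyset,\mathbb N$ let $\nu(k)$ be $\{0\}$ until $k$ appears in $K$, and then replace $0$ by $1$. But (iii) points the other way, since for c.e.\ sets $S_0\subsetneq S_1$ the c.e.\ semilattice has just been seen to have more than one element. Removals are also available to the builder of the family, and a numbering that has thrown out an element is bound by this decision forever. The answer is positive, and a whole class of finite semilattices is realized. A family $\mathcal U$ of subsets of $A$ is \emph{upward closed} if $U\in\mathcal U$ and $U\subseteq U'\subseteq A$ imply $U'\in\mathcal U$.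

\begin{theorem}\label{thm:main}
Let $A$ be a finite set and $\mathcal U$ a nonempty upward closed family of subsets of $A$. There is a family $\mathcal S$ of $\Sigma^{-1}_2$-sets, with a $\Sigma^{-1}_2$-computable numbering, such that $\mathcal R^{-1}_2(\mathcal S)\cong(\mathcal U,\subseteq)$.
\end{theorem}

\begin{corollary}\label{cor:n}
For every $n\ge1$ there is a family $\mathcal S$ of $\Sigma^{-1}_2$-sets such that $\mathcal R^{-1}_2(\mathcal S)$ has exactly $n$ elements. For $n\ge2$ the semilattice can be taken to consist of a greatest element and $n-1$ pairwise incomparable minimal elements (a two-element chain if $n=2$).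
\end{corollary}

\begin{proof}
Let $A=\{1,\dots,n-1\}$ and $\mathcal U=\{A\}\cup\{A\setminus\{a\}:a\in A\}$. This family is upward closed and has $n$ elements; $A$ is the greatest one and the sets $A\setminus\{a\}$ are pairwise incomparable.
\end{proof}

So the analogue of Khutoretskii's theorem fails for $\Sigma^{-1}_2$-computable numberings. The results (i)--(iii) are not used in the proof of Theorem~\ref{thm:main}.

The proof has two independent parts. The first is soft. Suppose that $\lambda$ is a numbering of $\mathcal S$ through which every other numbering factors. Then every numbering is equivalent to a restriction of $\lambda$ to a c.e.\ set of indices, and a maximal set can be used to leave only finitely many types of restrictions (Sections~\ref{sec:trans} and~\ref{sec:restr}). The second part is a construction that forces all $\Sigma^{-1}_2$-computable numberings of $\mathcal S$ to factor through $\lambda$. Its basic move is shown by hand in Section~\ref{sec:idea}, the construction is given in Section~\ref{sec:constr}, and it is verified in Sections~\ref{sec:struct} and~\ref{sec:honest}.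

\section{Upward closed families as families of transversals}\label{sec:trans}

The numbering $\lambda$ will give the same set several names, in a pattern described by a partition, and a restriction of $\lambda$ has to keep at least one name from each cell. We therefore recode $\mathcal U$ in terms of partitions. Let $J$ be a finite nonempty set and let $\Pi_0,\dots,\Pi_{q-1}$, $q\ge1$, be a list of partitions of $J$ into nonempty cells; repetitions are allowed. A \emph{transversal} is a set $T\subseteq J$ that meets every cell of every $\Pi_u$, and $\mathcal T$ denotes the family of transversals.

\begin{proposition}\label{prop:part}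
For all such $J$ and $\Pi_0,\dots,\Pi_{q-1}$ there is a family $\mathcal S$ of $\Sigma^{-1}_2$-sets, with a $\Sigma^{-1}_2$-computable numbering, such that $\mathcal R^{-1}_2(\mathcal S)\cong(\mathcal T,\subseteq)$.
\end{proposition}

Since $\mathcal T$ is upward closed and contains $J$, Proposition~\ref{prop:part} is a special case of Theorem~\ref{thm:main}. Conversely, it implies the theorem by the next lemma. The condition ``$T\cap A\not\subseteq U$'' says that $T$ meets $A\setminus U$, so $A\setminus U$ should be a cell; the rest of the partition must then impose no further condition on $T\cap A$. This is arranged by adding to the other cell a new point that every transversal is forced to contain. Forcing a point $*_1$ by the partition $\{\{*_1\},J\setminus\{*_1\}\}$ also forces $T$ to contain something else, and a second new point absorbs this demand.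

\begin{lemma}\label{lem:trans}
Let $A$ and $\mathcal U$ be as in Theorem~\ref{thm:main}. There are a finite nonempty set $J$ and partitions $\Pi_0,\dots,\Pi_{q-1}$ of $J$ with $(\mathcal T,\subseteq)\cong(\mathcal U,\subseteq)$.
\end{lemma}

\begin{proof}
Let $J=A\cup\{*_1,*_2\}$ with two new points, and list the partitions
\[
\{\{*_1\},J\setminus\{*_1\}\},\qquad \{\{*_2\},J\setminus\{*_2\}\},\qquad \{A\setminus U,\ U\cup\{*_1,*_2\}\}\quad(U\subseteq A,\ U\notin\mathcal U).
\]
The cells $A\setminus U$ are nonempty because $A\in\mathcal U$, $\mathcal U$ being nonempty and upward closed. A set $T$ meets the cells of the first two partitions if and only if $*_1,*_2\in T$, and then it meets all cells $U\cup\{*_1,*_2\}$. Hence $T\in\mathcal T$ if and only if $*_1,*_2\in T$ and $T\cap A\not\subseteq U$ for all $U\notin\mathcal U$. The last condition is equivalent to $T\cap A\in\mathcal U$: if $T\cap A\notin\mathcal U$, it fails for $U=T\cap A$, and if $T\cap A\in\mathcal U$ and $T\cap A\subseteq U$, then $U\in\mathcal U$ by upward closure. So $T\mapsto T\cap A$ is an order isomorphism of $\mathcal T$ onto $\mathcal U$.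
\end{proof}

For $A=\{1\}$ and $\mathcal U=\{\emptyset,\{1\}\}$ only the first two partitions occur, and the transversals are $\{*_1,*_2\}$ and $J$. From now on $J$, $q$, $\Pi_0,\dots,\Pi_{q-1}$ and $\mathcal T$ are fixed as in Proposition~\ref{prop:part}.

\section{Restrictions of a numbering and maximal sets}\label{sec:restr}

An infinite set $Z\subseteq\mathbb N$ is \emph{cohesive} if for every c.e.\ set $W$ one of the sets $Z\cap W$ and $Z\setminus W$ is finite. A c.e.\ set $M$ is \emph{maximal} if its complement $\overline M$ is cohesive. Maximal sets exist; the standard construction of one is built into Section~\ref{sec:constr}. \emph{A cohesive set $Z$ has no infinite c.e.\ subset}: if $N\subseteq Z$ is infinite and c.e., let $N'$ consist of every second element of an enumeration of $N$ without repetitions; then $Z\cap N'=N'$ and $Z\setminus N'\supseteq N\setminus N'$ are both infinite.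

It is convenient to let a numbering $\lambda$ be defined on an infinite computable set $I$ of \emph{indices}, identified with $\mathbb N$ by a computable bijection. For a nonempty c.e.\ set $D\subseteq I$ let $\lambda|_D=\lambda\circ h$, where $h$ is a computable function with range $D$. Up to $\equiv$ this does not depend on $h$: given $h,h'$ and $n$, search for $n'$ with $h'(n')=h(n)$. If $\lambda$ is $\Sigma^{-1}_2$-computable, then so is $\lambda|_D$, as a numbering of $\{\lambda(c):c\in D\}$.

\begin{example}\label{ex:three}
Let $J=\{1,2\}$ with the single partition $\{J\}$, so that $\mathcal T=\{\{1\},\{2\},\{1,2\}\}$. Let $M$ be a maximal set, $I=\mathbb N\times J$, and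
\[
\lambda(i,p)=\begin{cases}\{3i\}&\text{if }i\notin M,\\ \{3i,\,3i+p\}&\text{if }i\in M.\end{cases}
\]
This is a computable numbering of its range $\mathcal S$. The two indices of the block $\{i\}\times J$ name the same set if $i\notin M$ and different sets if $i\in M$. For a c.e.\ set $D\subseteq I$ put $D_p=\{i:(i,p)\in D\}$. Then $\lambda|_D$ is onto $\mathcal S$ if and only if $M\subseteq D_1\cap D_2$ and $\overline M\subseteq D_1\cup D_2$. By cohesiveness each $D_p$ contains almost all or almost none of $\overline M$, and the set $T(D)$ of those $p$ for which it contains almost all is nonempty. All three values occur, for instance $T(D)=\{1\}$ for $D=(\mathbb N\times\{1\})\cup(M\times\{2\})$. If $T(D)\subseteq T(D')$, then $D\setminus D'$ is finite, and $\lambda|_D\le\lambda|_{D'}$ by the identity map corrected at finitely many points. If $p\in T(D)\setminus T(D')$, a reduction would have to send $(i,p)$ to itself for $i\in M$ and elsewhere for almost all $i\in\overline M$, and so it would enumerate an infinite subset of $\overline M$. Hence the restrictions of $\lambda$ that are onto $\mathcal S$ fall into exactly three classes, ordered like $\mathcal T$.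

This family does not have a three-element semilattice. A numbering of $\mathcal S$ of the form $\lambda\circ F$ with $F$ computable is a restriction of $\lambda$ and lies in one of the three classes, whereas by Khutoretskii's theorem $\mathcal S$ has infinitely many classes even of computable numberings. So most numberings of $\mathcal S$ do not factor through $\lambda$.
\end{example}

The construction will remove this defect at a price: besides the indices $(i,p)$ it creates auxiliary indices, called covers. The next proposition lists what is needed and repeats the argument of the example in the presence of covers and of several partitions.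

\begin{proposition}\label{prop:target}
Let $I$ be a computable set that is the disjoint union of the computable set of \emph{positions} $(i,p)$, $i\in\mathbb N$, $p\in J$, and a computable set of \emph{covers}. Let $\lambda$ be a $\Sigma^{-1}_2$-computable numbering, defined on $I$, of a family $\mathcal S$. Let $M\subseteq\mathbb N$, let $K$ be a set of covers, and assume the following.
\begin{enumerate}
\item[(R1)] $M$ is a maximal set.
\item[(R2)] If $c$ is a position $(i,p)$ with $i\in M$ or a cover outside $K$, then $\lambda(c)\neq\lambda(c')$ for all $c'\in I\setminus\{c\}$.
\item[(R3)] Every $i\in\overline M$ is \emph{doubled}, meaning that for each $p\in J$ there is a cover $c$ with $\lambda(c)=\lambda(i,p)$, or \emph{glued along some $\Pi_u$}, meaning that for each $p\in J$ the indices $c'$ with $\lambda(c')=\lambda(i,p)$ are exactly the positions $(i,p')$ with $p'$ in the cell of $\Pi_u$ containing $p$. For every $u<q$, infinitely many $i\in\overline M$ are glued along $\Pi_u$.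
\item[(R4)] Every $\Sigma^{-1}_2$-computable numbering of $\mathcal S$ has the form $\lambda\circ F$, where $F\colon\mathbb N\to I$ is computable and its range contains all but finitely many elements of $K$.
\end{enumerate}
Then $\mathcal R^{-1}_2(\mathcal S)\cong(\mathcal T,\subseteq)$.
\end{proposition}

\begin{proof}
Call a nonempty c.e.\ set $D\subseteq I$ \emph{good} if $\lambda|_D$ is onto $\mathcal S$ and $K\setminus D$ is finite. For good $D$ let $D_p=\{i:(i,p)\in D\}$, a c.e.\ set, and
\[
T(D)=\{p\in J:\overline M\setminus D_p\text{ is finite}\}.
\]
By (R1), $D_p\cap\overline M$ is finite if $p\notin T(D)$.

\emph{Claim 1: the classes of the numberings $\lambda|_D$, $D$ good, are exactly the elements of $\mathcal R^{-1}_2(\mathcal S)$.} Each such $\lambda|_D$ is a $\Sigma^{-1}_2$-computable numbering of $\mathcal S$. Conversely, if $\pi=\lambda\circ F$ as in (R4), then the range $D$ of $F$ is good, and $\pi$ is $\lambda|_D$ with $h=F$.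

\emph{Claim 2: if $D,D'$ are good and $T(D)\subseteq T(D')$, then $\lambda|_D\le\lambda|_{D'}$.} We show that $D\setminus D'$ is finite. Positions $(i,p)$ with $i\in M$ and covers outside $K$ are the only indices of their sets by (R2), so they belong to every good set. All but finitely many elements of $K$ are in $D'$. If $p\in T(D)$, then $p\in T(D')$ and $(i,p)\in D'$ for all but finitely many $i\in\overline M$. If $p\notin T(D)$, then $(i,p)\in D$ for only finitely many $i\in\overline M$. As $J$ is finite, $D\setminus D'$ is finite. Let $h,h'$ enumerate $D,D'$, and for each $c\in D\setminus D'$ fix $n_c$ with $\lambda(h'(n_c))=\lambda(c)$. Given $n$, output $n_{h(n)}$ if $h(n)\in D\setminus D'$, and otherwise search for $n'$ with $h'(n')=h(n)$. This is a reduction.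

\emph{Claim 3: if $D,D'$ are good and $\lambda|_D\le\lambda|_{D'}$, then $T(D)\subseteq T(D')$.} Let $\lambda(h(n))=\lambda(h'(r(n)))$ with $r$ computable. For $c\in D$ put $\gamma(c)=h'(r(n))$ for the least $n$ with $h(n)=c$. Then $\gamma$ is partial computable with domain $D$, $\gamma(c)\in D'$, and $\lambda(\gamma(c))=\lambda(c)$. Suppose $p\in T(D)\setminus T(D')$. The set $N=\{i:(i,p)\in D,\ \gamma(i,p)\neq(i,p)\}$ is c.e. By (R2), $\gamma(i,p)=(i,p)$ whenever $i\in M$ and $(i,p)\in D$, so $N\subseteq\overline M$. For almost all $i\in\overline M$ we have $(i,p)\in D$ and $(i,p)\notin D'$, hence $i\in N$. So $N$ is an infinite c.e.\ subset of the cohesive set $\overline M$, a contradiction.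

\emph{Claim 4: $T(D)\in\mathcal T$ for good $D$.} Let $G$ be a cell of $\Pi_u$ and $p\in G$. If $i\in\overline M$ is glued along $\Pi_u$, the only indices of $\lambda(i,p)$ are the $(i,p')$ with $p'\in G$, so one of them is in $D$. There are infinitely many such $i$ by (R3) and finitely many $p'\in G$, so $D_{p'}\cap\overline M$ is infinite for some $p'\in G$, and then $p'\in T(D)$.

\emph{Claim 5: every $T\in\mathcal T$ is $T(D)$ for a good $D$.} Let $D$ consist of all covers and all positions $(i,p)$ with $p\in T$ or $i\in M$. It is c.e.\ and nonempty, and it contains $K$. To see that $\lambda|_D$ is onto, consider $(i,p)$ with $i\in\overline M$. If $i$ is doubled, $\lambda(i,p)$ is the set of a cover. If $i$ is glued along $\Pi_u$, then $T$ contains a point $p'$ of the cell of $p$, and $\lambda(i,p)=\lambda(i,p')$ with $(i,p')\in D$. Finally $D_p=\mathbb N$ for $p\in T$ and $D_p=M$ for $p\notin T$, so $T(D)=T$ because $\overline M$ is infinite.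

By Claims 2 and 3, $\lambda|_D\le\lambda|_{D'}$ if and only if $T(D)\subseteq T(D')$. With Claim 1, $[\lambda|_D]\mapsto T(D)$ is a well-defined order embedding of $\mathcal R^{-1}_2(\mathcal S)$ into the subsets of $J$, and its range is $\mathcal T$ by Claims 4 and 5.
\end{proof}

\begin{remark}
Upward closure is intrinsic to this method: if $D$ is good and $T(D)\subseteq T'\subseteq J$, then $D'=D\cup(\mathbb N\times T')$ is good and $T(D')=T'$. Finiteness of $J$ was used in Claims 2 and 4.
\end{remark}

\section{How to make a numbering commit itself}\label{sec:idea}

This section is informal, and no later proof depends on it. It explains how (R4) is achieved and which difficulty each device of the construction answers. We regard every potential $\Sigma^{-1}_2$-computable numbering $\pi$ as an opponent, and call it honest if it is a numbering of the family $\mathcal S$ that we build. We cannot tell which opponents are honest.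

\subsection{The lock}
Take one block $i$ with $J=\{1,2\}$ as in Example~\ref{ex:three}, at a time when $i\notin M$ and both positions have the same content. Let $V=\pi(k)$, and suppose that $V$ will be one of $\lambda(i,1)$, $\lambda(i,2)$. We must choose $F(k)$ after a finite wait, not knowing whether $i$ will enter $M$; if it does, the two sets become different and $V$ has to be the chosen one. We ask the opponent a question: put a fresh number $y_1$ into $(i,1)$ and a fresh number $y_2$ into $(i,2)$, and wait. If we waited forever, $V$ would contain $y_1$ or $y_2$, so at some stage the approximation to $V$ shows one of them, say $y_1$. We set $F(k)=(i,1)$ and remove $y_1$ and $y_2$, so that the two positions agree again. Now $y_1$ is in none of our sets, and an honest opponent must remove it from $V$. If $i$ enters $M$ later, we put $y_1$ into $(i,2)$. The history of $y_1$ is as follows.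
\begin{center}
\begin{tabular}{l|ccccc}
 & question & answer & we remove & $V$ removes & $i$ enters $M$\\ \hline
$y_1$ in $(i,1)$ & 1 & 1 & 0 & 0 & 0\\
$y_1$ in $(i,2)$ & 0 & 0 & 0 & 0 & 1\\
$y_1$ in $V$ & 0 & 1 & 1 & 0 & 0
\end{tabular}
\end{center}
Each row is a legal d.c.e.\ history. The last entry of the third row cannot change, so $V\neq\lambda(i,2)$ and $V=\lambda(i,1)$. The number $y_1$ locks $V$ out of $(i,2)$. Both halves of the definition of a d.c.e.\ set were used: we need one removal, which is not available for c.e.\ sets, and the opponent must not have a third change, with which it could take $y_1$ back.

\subsection{What can go wrong}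
\emph{The opponent withdraws.} An approximation may show a number and take it back. We reserve for each set $V_m$ of each opponent private numbers, the \emph{tokens} $X^m$. If $V_m$ withdraws a token that we have not removed, we put that token into all our sets; then $V_m\notin\mathcal S$. So for honest opponents showing such a token is binding. Tokens $\beta_i^m$ tell us in which block $V_m$ lives, and tokens $\iota_c^m$ identify an index $c$ that has been made different from all others.

\emph{The partition changes.} To get (R3) we glue the $t$-th block of $\overline M$ along $\Pi_{t\bmod q}$. The rank $t$ of a block drops when smaller blocks enter $M$, so the gluing has to be revised: in each \emph{phase} of a block, the cells are distinguished by fresh tokens $g$, which are removed when the phase ends.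

\emph{The opponent never answers.} Then the tokens $y_p$ stay, and all positions of the block name different sets. If this happened in infinitely many blocks of $\overline M$ without compensation, every onto restriction would have $T(D)=J$. So a question, now called a \emph{test} $\tau$, creates \emph{covers} $[\tau,p]$, which are copies of the positions. A block with an unanswered test is doubled and imposes no condition on $T(D)$. Each opponent runs one test at a time and only in blocks of high rank, so that enough blocks remain glued.

\emph{The opponent ignores the covers.} Claim 2 above needs all but finitely many of the permanent covers in the range of $F$. A second kind of test makes an older cover $[\sigma,p]$ different from the position $(i,p)$, by tokens $w$, until the opponent exhibits a set that follows $[\sigma,p]$; this set is then locked to $[\sigma,p]$.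

\emph{The opponent follows a discarded cover.} When a test $\tau$ is answered, its covers cannot disappear; they are \emph{retired} and receive identifiers $\iota$. A set $V_m$ that answered with $y_{\tau,p}^m$ might follow $[\tau,p]$ instead of $(i,p)$, and the lock cannot be put into $[\tau,p]$, which has already contained it. So before testing $V_m$ we prepare a spare lock: a token $\ell_i^m$, initially in the whole block, is removed once $V_m$ shows it, and we wait until $V_m$ has removed it as well. Covers created afterwards have never contained $\ell_i^m$ and receive it on retirement.

\emph{The opponent drifts.} While $i\notin M$, the lock $y_1$ cannot be put into $(i,2)$, because $(i,1)$ cannot take it back and the two positions may have to name the same set. So $V_m$ may drift to another position after a change of phase or during a later test. When we see this, we put $i$ into $M$. The visible difference between $V_m$ and the chosen index becomes permanent, the locks exclude all other indices, and the opponent is dishonest. One such \emph{capture} per opponent suffices, so captures do not spoil the construction of the maximal set.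

\emph{Blocks of low rank.} For each opponent finitely many blocks are out of reach of its tests and captures. There $F$ uses finite information about the final state of the block, and tokens $\varepsilon_\tau$, added to the other indices of the block when $\tau$ ends, tell these indices apart from the retired covers $[\tau,p]$.

\section{The construction}\label{sec:constr}

\subsection{Opponents, tokens and indices}
Let $W_0,W_1,\dots$ be a standard list of all c.e.\ subsets of $\mathbb N$, with finite approximations $W_{a,s}$ that are computable from $a$ and $s$, increase in $s$, have union $W_a$, and satisfy $W_{a,0}=\emptyset$. For $e=\langle e_0,e_1\rangle$ and $m=\langle e,k\rangle$ put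
\[
V_{m,s}=\{x:\langle x,k\rangle\in W_{e_0,s}\setminus W_{e_1,s}\},\qquad V_m=\pi_e(k)=\{x:\langle x,k\rangle\in W_{e_0}\setminus W_{e_1}\}.
\]
Every $\Sigma^{-1}_2$-computable numbering is some $\pi_e$. The number $e$ is the \emph{owner} of $m$. The sets $V_{m,s}$ are finite, they converge pointwise to $V_m$, and membership of a fixed $x$ in $V_{m,s}$ changes at most $0\to1\to0$. We say that $V_m$ \emph{shows} $x$ at stage $s$ if $x\in V_{m,s}$, and that $V_m$ \emph{has lost $x$ by stage $s$} if $x\in V_{m,r}$ and $x\notin V_{m,r'}$ for some $r<r'\le s$. In that case $x\notin V_{m,t}$ for all $t\ge r'$, and $x\notin V_m$. Fix $m_0$ with $V_{m_0,s}=\emptyset$ for all $s$.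

A \emph{block} is a number $i\in\mathbb N$; its \emph{positions} are the pairs $(i,p)$, $p\in J$. At most one \emph{test} starts at each stage, and it is named by that stage $\tau\ge1$. A test has a block, an owner and a goal. When the test $\tau$ starts at block $i$, the \emph{covers} $[\tau,p]$, $p\in J$, are created; they belong to block $i$. The \emph{indices} are the positions and the covers that are ever created. A test is \emph{active} from its start until it is \emph{ended} or \emph{frozen}, and at that moment its covers are \emph{retired}. An owner $e$ is \emph{free} if it owns no active test.

The \emph{column names} are the symbols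
\[
\beta_i,\quad \ell_i,\quad g_{i,r,G},\quad y_{\tau,p},\quad w_{\tau,\sigma,p},\quad \varepsilon_\tau,\quad \iota_c,
\]
where $i,r,\tau,\sigma\in\mathbb N$, $p\in J$, $G\subseteq J$, and $c$ is any symbol $(i,p)$ or $[\tau,p]$. A \emph{token} is a symbol $X^m$ with $X$ a column name and $m\in\mathbb N$. We identify $\mathbb N$ with the set of tokens by a computable bijection, and we also write $X$ for the \emph{column} $\{X^m:m\in\mathbb N\}$. The word ``least'' refers to fixed computable codings of tokens, indices and tuples. Every existing index has a current \emph{content}, a set of tokens.

We enumerate a set $M$ of blocks. At any moment $b_0<b_1<\cdots$ lists the current complement of $M$, and $\operatorname{rk}(i)=|\{i'<i:i'\notin M\}|$, so $\operatorname{rk}(b_t)=t$. Let $\theta_e=2q(e+1)$. A block $i$ is \emph{eligible} for $e$ if $i\notin M$ and $\operatorname{rk}(i)\ge\theta_e$. Since $M$ only grows, $\operatorname{rk}(i)$ does not increase with time, and a block that is not eligible for $e$ never becomes eligible for $e$ again. An existing index is \emph{closed} if it is a retired cover or a position of a block in $M$, and \emph{open} otherwise. Each block has a current \emph{phase} $r$, to which a number $u<q$ and the partition $\Pi_u$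 are attached; for $i\in M$ the phase at the time of entry into $M$ stays current forever.

A number $m$ may become \emph{located} at a block and later \emph{released} at that block. We define a partial function $f$ from numbers to indices whose values, once defined, never change. Each value $f(m)$ is of \emph{identifier type} or of \emph{test type}, and in the second case an \emph{answer token} $z(m)$ with superscript $m$ is fixed with it.

The \emph{columns of a test $\tau$} are the columns $y_{\tau,p}$ and $w_{\tau,\sigma,p}$ that are put in by the operation Start($\tau$) below. A token is \emph{live} from the time its column is put in until it is due for removal. Precisely, the live tokens at a given moment are: all $\beta_i^m$; $\ell_i^m$ if $m$ has not been released at $i$; $g_{i,r,G}^m$ if $r$ is the current phase of $i$ and $G$ is a cell of its partition; the tokens of the columns of $\tau$ from the start of $\tau$ until $\tau$ is ended (forever, if $\tau$ is frozen or stays active); $\iota_c^m$ if $c$ is closed; $\varepsilon_\tau^m$ if $\tau$ has been ended. A token may be declared \emph{universal}; it is then put into all existing indices and is exempt from all removals.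

\subsection{Operations}
\begin{description}
\item[Start($\tau$) at block $i\notin M$.] For each $p\in J$: create $[\tau,p]$ with the current content of $(i,p)$; put $y_{\tau,p}$ into $(i,p)$ and $[\tau,p]$; put $w_{\tau,\sigma,p}$ into $[\sigma,p]$ for every other test $\sigma$ active at block $i$.
\item[Retire {$[\tau,p]$}, of block $i$.] Put $\iota_{[\tau,p]}$ into $[\tau,p]$. \emph{Rule L:} put $\ell_i^m$ into $[\tau,p]$ for each $m$ that was released at $i$ and such that $V_m$ had lost $\ell_i^m$ by some stage $<\tau$.
\item[End($\tau$), for $\tau$ active at block $i$.] Remove the columns of $\tau$ from all indices. The test $\tau$ is ended; retire all $[\tau,p]$. Then put $\varepsilon_\tau$ into all indices of block $i$ that are still open.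
\item[Separate($i$), for $i\notin M$.] Put $i$ into $M$ and $\iota_{(i,p)}$ into $(i,p)$ for $p\in J$. All tests active at block $i$ are frozen and their covers are retired. Nothing is removed.
\item[Phase change at $i\notin M$ during stage $s$.] Remove the $g$-columns of the current phase of $i$ from all indices. Start phase $r=s$ with the number $u=\operatorname{rk}(i)\bmod q$. For each cell $G$ of $\Pi_u$ put $g_{i,r,G}$ into all open indices $(i,p)$ and $[\tau,p]$ of block $i$ with $p\in G$.
\end{description}
A block has at most one phase change per stage, so the name of a new phase is new for the block. Tests start only at blocks outside $M$, so after Separate($i$) all indices of block $i$ are closed and no new ones appear.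

\subsection{Stages}
\emph{Stage $0$.} $M=\emptyset$, block $i$ is in phase $0$ with the number $i\bmod q$, and the content of $(i,p)$ is $\beta_i\cup\ell_i\cup g_{i,0,G}$, where $p\in G\in\Pi_{i\bmod q}$.

\emph{Stage $s\ge1$} consists of ten steps. Within a step the items are treated in increasing order, and conditions are evaluated at the moment of treatment.
\begin{description}
\item[Step 1 (punishment).] For $m\le s$, each live token $X^m$ that $V_m$ has lost by stage $s$ is declared universal.
\item[Step 2 (location).] If $m\le s$ is not located and $V_{m,s}$ contains some $\beta_i^m$, then $m$ is located, forever, at the least such $i$.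
\item[Step 3 (release).] If $m\le s$ is located at $i$, has not been released, and $\ell_i^m\in V_{m,s}$, then $m$ is released at $i$: remove $\ell_i^m$ from all indices.
\item[Step 4 (identifiers).] If $m\le s$ is located at $i$, $f(m)$ is undefined, and $\iota_c^m\in V_{m,s}$ for some closed index $c$ of block $i$, let $f(m)$ be the least such $c$, of identifier type.
\item[Step 5 (answers).] Let $\tau$ be active, with block $i$ and owner $e$.

\emph{Goal ``lock $k$''}, with $m=\langle e,k\rangle$. If $f(m)$ is defined, do End($\tau$). Otherwise, if $V_{m,s}$ contains a token $X^m$ with $X$ a column of $\tau$, let $z(m)$ be the least such token, let $f(m)=(i,p)$ if $z(m)=y^m_{\tau,p}$ and $f(m)=[\sigma,p]$ if $z(m)=w^m_{\tau,\sigma,p}$, of test type, and do End($\tau$).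

\emph{Goal ``claim $\sigma$''}. If $\sigma$ is not active, do End($\tau$). Otherwise look for distinct numbers $m_p\le s$, $p\in J$, owned by $e$ and located at $i$, such that $w^{m_p}_{\tau,\sigma,p}\in V_{m_p,s}$ and $f(m_p)$ is undefined or equal to $[\sigma,p]$. If there are such, take the least tuple; for each $p$ with $f(m_p)$ undefined let $f(m_p)=[\sigma,p]$, of test type, with $z(m_p)=w^{m_p}_{\tau,\sigma,p}$; mark $\sigma$ as \emph{claimed by $e$}; do End($\tau$).
\item[Step 6 (capture).] Let $e<s$ be an owner that has not captured before. Suppose there is $m\le s$ owned by $e$ such that $f(m)=c$ is of test type, the block $i$ of $c$ is eligible for $e$, and $V_{m,s}$ contains a live token $X^m$ not contained in $c$, where $X$ is some $g_{i,r,G}$ or a column of a test at block $i$. Then for the least such $m$ do Separate($i$); $e$ \emph{has captured}.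
\item[Step 7 (maximal set).] Let $\operatorname{st}_s(t,x)=\sum\{2^{t-d}:d\le t,\ x\in W_{d,s}\}$. If there is $t\le s$ such that $\operatorname{st}_s(t,b_j)>\operatorname{st}_s(t,b_t)$ for some $j$ with $t<j\le s$, take the least such $t$, then the least such $j$, and separate the blocks $b_t,\dots,b_{j-1}$. We say that Step 7 \emph{acts at $t$}.
\item[Step 8 (update).] Do End($\tau$) for each active test $\tau$ whose block is not eligible for its owner. Make a phase change at each $i\notin M$ such that $\operatorname{rk}(i)\bmod q$ differs from the number of its current phase.
\item[Step 9 (start).] Write $s=\langle e,j\rangle$; we say that $e$ is \emph{considered} at stage $s$. The code $2k$ is \emph{available} to an owner $e$ if $m=\langle e,k\rangle\le s$ is located at a block $i$ eligible for $e$, $f(m)$ is undefined, $m$ was released at $i$, and $V_m$ has lost $\ell_i^m$ by stage $s-1$. The code $2\sigma+1$ is \emph{available} to $e$ if $\sigma$ is an active test whose block $i$ is eligible for $e$ and $\sigma$ is not claimed by $e$. If the considered $e$ is free and some code is available to it, take the least one and do Start($s$) at the corresponding block $i$, with owner $e$ and goal ``lock $k$'' for code $2k$, ``claim $\sigma$'' for code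 $2\sigma+1$.
\item[Step 10 (locks).] Let $m\le s$ have $f(m)=c$ of test type, and suppose that $V_m$ has lost $z(m)$ by stage $s$. Put $z(m)$ into every existing index $c'\ne c$ of the block of $c$ such that $c'$ has never contained $z(m)$ and at least one of $c,c'$ is closed.
\end{description}

The contents change only through the following \emph{actions}: a universal declaration, a release, Start, End, Separate, all phase changes of one stage taken together, and Step 10 for one $m$. A \emph{moment} is a point of time before, between or after the actions of a stage, and ``at late moments'' means ``at all moments from some moment on''. Three facts are immediate from Steps 4, 5 and 9 and are used freely: an owner has at most one active test at any moment; $f(m)$, if defined, is an index of the block at which $m$ is located; and a test with goal ``claim $\sigma$'' has $\sigma<\tau$ and $w_{\tau,\sigma,p}$ among its columns.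

\begin{lemma}\label{lem:eff}
The construction is effective. The set $I$ of indices, the set of positions and the set of covers are computable, $M$ is c.e., and it is decidable whether a given index contains a given token at a given moment.
\end{lemma}

\begin{proof}
We argue by induction on moments. At each moment $M$ and the sets of tests, covers, located numbers, released numbers, universal tokens, marks and values of $f$ are finite and computable from the history. Hence $\operatorname{rk}(i)$ is computable for all $i$, and so is the phase of $i$: it is the last stage, before the given moment and before the entry of $i$ into $M$, at which Step 8 found $\operatorname{rk}(i)\bmod q$ different from the number of the phase, and $0$ if there is none. So liveness is decidable. Each stage has finitely many actions, and the effect of an action on a given pair of an index and a token is decidable. For the phase changes of stage $s$, which may concern infinitely many blocks, the only tokens affected are $g_{i,r,G}^m$, and whether $i$ changes phase is decided from $\operatorname{rk}(i)$ and the phase of $i$. Thus the history of a pair up to a given moment is computable. The conditions in the steps involve only numbers $m\le s$, the finite sets $V_{m,r}$ with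 $r\le s$, the finitely many existing indices of a block, the blocks $b_0,\dots,b_s$, and finitely many codes, so they are decidable. The symbol $[\tau,p]$ is an index if and only if a test starts at stage $\tau$, which is decidable.
\end{proof}

\section{The structure of the numbering}\label{sec:struct}

We show that the contents converge to $\Sigma^{-1}_2$-sets and that (R1)--(R3) hold. No assumption on the opponents is made in this section.

\subsection{Histories of tokens}

\begin{lemma}\label{lem:shown}
\begin{enumerate}
\item[(a)] If $X^m\in V_{m,s}$, then $X^m$ is not universal at any moment up to the end of stage $s$.
\item[(b)] Answer tokens, and tokens $\ell_i^m$ with $m$ released at $i$, are never universal.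
\item[(c)] If $m$ is released at $i$ at stage $r$ and $V_m$ has lost $\ell_i^m$ by stage $t$, then $r<t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $X^m$ is declared universal at a stage $s'\le s$, then $V_m$ has lost it by stage $s'$, so $X^m\notin V_{m,s}$. (b) Such a token is shown at the stage at which it is chosen as an answer token or released, so it is not universal then. Afterwards it is not live, since the test of an answer token is ended in the same step, and only live tokens are declared universal. (c) We have $\ell^m_i\in V_{m,r}$, which is impossible if it had been lost by a stage $t\le r$.
\end{proof}

By inspection of the construction, a token that is not universal enters an index in only four ways: \emph{with its column} (at stage $0$, or in Start, Retire, End, Separate or a phase change); by \emph{copying} from a position $(i,p)$ with $i\notin M$ into a new cover $[\tau,p]$ of block $i$; by \emph{Rule L}; or by \emph{Step 10}. It is removed only by a release ($\ell$), End ($y,w$) or a phase change ($g$). For each token there is at most one such \emph{removal action}; it removes the token from all indices, the token is not live afterwards, and its column is never put in again.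

\begin{lemma}\label{lem:where}
Let $x$ be a token that is never universal.
\begin{enumerate}
\item[(a)] If $x\in\beta_i$, then at every moment $x$ is in all existing indices of block $i$ and in no others.
\item[(b)] If $x\in\iota_c$, then $x$ is in $c$ from the time $c$ is closed, and it is never in another index.
\item[(c)] If $x\in\varepsilon_\tau$ and $\tau$ is ended at block $i$, then $x$ is never in a cover $[\tau,p]$, and every index of block $i$ that is open at some moment after End($\tau$) contains $x$ from that moment on.
\item[(d)] If $x=\ell_i^m$, then $x$ is in all existing indices of block $i$ until $m$ is released at $i$. After the release it enters indices only by Rule L, and a cover that receives it by Rule L has not contained it before.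
\item[(e)] Let $x$ be in a column of a test $\tau$ at block $i$. As long as $\tau$ has not been ended, $x$ can only be in $(i,p)$ and in covers $[\rho,p]$ with $\rho\ge\tau$ if $x\in y_{\tau,p}$, and only in $[\sigma,p]$ if $x\in w_{\tau,\sigma,p}$. At a moment after End($\tau$), $x$ is in no index unless $x=z(m)$ for some $m$ and $V_m$ has already lost $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
Rule L moves only $\ell$-tokens, and Step 10 moves only answer tokens, which lie in columns of ended tests.

(a) The column $\beta_i$ is put into the positions of block $i$ at stage $0$, spreads by copying within the block, and is never removed.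

(b) The column $\iota_{[\tau,p]}$ never enters a position, so it is not copied. The column $\iota_{(i,p)}$ enters $(i,p)$ when $i$ enters $M$, and no copies of $(i,p)$ are made after that.

(c) The column $\varepsilon_\tau$ is put in after the covers $[\tau,p]$ are closed, only into open indices, and later it spreads only to new covers. An index of block $i$ open after End($\tau$) either was open at the end of that action, or is a later copy of a position that contains $\varepsilon_\tau$. These tokens are never removed.

(d) The first claim follows as in (a). The release removes $x$ from all positions, and Rule L concerns only covers, so no position regains $x$ and $x$ is not copied. Let Rule L put $x$ into $[\tau,p]$. Then $V_m$ had lost $x$ by some stage $t<\tau$, and by Lemma~\ref{lem:shown}(c) the release took place at a stage before $t$. So $[\tau,p]$ was created at stage $\tau$ as a copy of a position without $x$, and it could not receive $x$ before its retirement.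

(e) Before End($\tau$), $x$ moves only with its column and by copying. The only position that receives $y_{\tau,p}$ is $(i,p)$, whose later copies are covers $[\rho,p]$ with $\rho>\tau$. No position receives $w_{\tau,\sigma,p}$. After End($\tau$), the first reentry of $x$ into an index can only be by Step 10, which requires $x=z(m)$ to be lost by $V_m$.
\end{proof}

\begin{lemma}\label{lem:dce}
For every index $c$ and token $x$, the truth value of ``$c$ contains $x$'', taken to be $0$ before $c$ is created and before stage $0$, changes at most $0\to1\to0$. After the removal action of $x$, an index that receives $x$ keeps it.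
\end{lemma}

\begin{proof}
Suppose first that $x$ is declared universal. It is live at that time, so no removal of $x$ has taken place, and none takes place later; the value changes at most $0\to1$. Now let $x$ be never universal. It is removed at most once, which gives the second claim. It remains to see that after the removal action $x$ enters only indices that have never contained it. Its column is not put in again. For copying this holds because the cover is new, for Rule L by Lemma~\ref{lem:where}(d), and for Step 10 by its definition.
\end{proof}

Let $\lambda(c)$ be the set of tokens that $c$ contains at late moments, and let $\mathcal S=\{\lambda(c):c\in I\}$. By Lemma~\ref{lem:dce}, $\lambda(c)=X_c\setminus Y_c$, where $X_c$ is the set of tokens ever contained in $c$ and $Y_c$ is the set of tokens ever removed from $c$. By Lemma~\ref{lem:eff} these sets are c.e.\ uniformly in $c$, so \emph{$\lambda$ is a $\Sigma^{-1}_2$-computable numbering of $\mathcal S$}. A universal token belongs to every member of $\mathcal S$, since covers created after the declaration inherit it by copying.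

The number $m_0$ serves as a neutral observer. Since $V_{m_0}$ shows nothing, no token $X^{m_0}$ is ever universal or an answer token, so these tokens mark exactly where their columns are.

\begin{lemma}\label{lem:iso}
Indices of different blocks have different sets. If $c$ is closed at some moment, then $\iota_c\subseteq\lambda(c)$ and $\lambda(c)\ne\lambda(c')$ for all $c'\neq c$.
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:where}(a) to $\beta_i^{m_0}$ and Lemma~\ref{lem:where}(b) to $\iota_c^{m_0}$. The column $\iota_c$ is put into $c$ when $c$ is closed and is never removed.
\end{proof}

From now on $M$ denotes the final set unless a moment is specified. Let $K$ be the set of covers that are never retired. Lemma~\ref{lem:iso} gives (R2).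

\subsection{The maximal set}
Step 7 is the standard construction of a maximal set: each $b_t$ moves so as to maximize the number $\operatorname{st}(t,b_t)$, whose binary digits record membership in $W_0,\dots,W_t$. Captures disturb it, but each $b_t$ only finitely often.

\begin{lemma}\label{lem:max}
\begin{enumerate}
\item[(a)] Each $b_t$ has a final value $\bar b_t$; thus $\overline M=\{\bar b_0<\bar b_1<\cdots\}$ is infinite.
\item[(b)] $\overline M$ is cohesive, so \textup{(R1)} holds.
\item[(c)] The set $E_e=\{i: i=b_t\text{ at some moment for some }t<\theta_e\}$ is finite, and a block $i\notin E_e$ is eligible for $e$ at every moment at which $i\notin M$.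
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Blocks enter $M$ only in Steps 6 and 7. We use induction on $t$. Each $e$ captures at most once, and only finitely many $e$ have $\theta_e\le t$. So there is a stage after which all $b_{t'}$ with $t'<t$ are constant and no $e$ with $\theta_e\le t$ captures. A later capture by some $e$ separates a block of rank at least $\theta_e>t$ and does not change $b_t$. Step 7 does not act at any $t'<t$, since this would change $b_{t'}$, and an action at $t'>t$ does not change $b_t$. So $b_t$ changes only when Step 7 acts at $t$, and then the new $b_t$, which is the old $b_j$, has a strictly larger value of $\operatorname{st}_s(t,\cdot)$. For fixed $x$ the value $\operatorname{st}_s(t,x)$ does not decrease in $s$, and it is less than $2^{t+1}$. So $b_t$ changes finitely often.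

(b) Suppose not, and let $d$ be least such that $W_d\cap\overline M$ and $\overline M\setminus W_d$ are both infinite. By minimality there is $t_0\ge d$ such that all $\bar b_t$ with $t\ge t_0$ belong to the same sets among $W_0,\dots,W_{d-1}$. Choose $t\ge t_0$ with $\bar b_t\notin W_d$ and $j>t$ with $\bar b_j\in W_d$. For all large $s$ we have $\operatorname{st}_s(d,\bar b_j)=\operatorname{st}_s(d,\bar b_t)+1$. The terms of $\operatorname{st}_s(t,x)$ coming from $W_0,\dots,W_d$ add up to $2^{t-d}\operatorname{st}_s(d,x)$, and the others to less than $2^{t-d}$. Therefore
\[
\operatorname{st}_s(t,\bar b_j)\ \ge\ 2^{t-d}\bigl(\operatorname{st}_s(d,\bar b_t)+1\bigr)\ >\ \operatorname{st}_s(t,\bar b_t).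
\]
At a large stage $s\ge j$ after $b_0,\dots,b_j$ have reached their final values, Step 7 then acts at some $t'\le t$ and separates $b_{t'}$, a contradiction.

(c) Each $b_t$ takes finitely many values by (a). If $i\notin M$ at some moment, then $i=b_{\operatorname{rk}(i)}$, so $i\notin E_e$ gives $\operatorname{rk}(i)\ge\theta_e$.
\end{proof}

\subsection{Open indices}
All coincidences between sets of $\mathcal S$ occur among indices that stay open, so we need an exact description of their contents. Let $r$ be a phase of block $i$, let $G(p)$ be the cell of $p$ in its partition, and let $\Theta$ be a finite set of tests at block $i$. The \emph{labels} are the following sets of column names, for $p\in J$ and $\sigma\in\Theta$: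
\begin{align*}
L_{r,\Theta}(i,p)&=\{g_{i,r,G(p)}\}\cup\{y_{\tau,p}:\tau\in\Theta\},\\
L_{r,\Theta}[\sigma,p]&=\{g_{i,r,G(p)}\}\cup\{y_{\tau,p}:\tau\in\Theta,\ \tau\le\sigma\}\cup\{w_{\tau,\sigma,p}:\tau\in\Theta,\ \tau>\sigma\}.
\end{align*}
For $\Theta=\{\sigma,\tau\}$ with $\sigma<\tau$, both $(i,p)$ and $[\tau,p]$ have the label $\{g_{i,r,G(p)},y_{\sigma,p},y_{\tau,p}\}$, while $[\sigma,p]$ has the label $\{g_{i,r,G(p)},y_{\sigma,p},w_{\tau,\sigma,p}\}$: the newest cover doubles the position, and older covers are set apart.

\begin{lemma}\label{lem:shape}
At every moment, for every block $i$ not currently in $M$, with current phase $r$ and set $\Theta$ of active tests, there is a set $C$ of tokens such that every open index $c$ of block $i$ has content $C\cup\bigcup L_{r,\Theta}(c)$, and such that $C$ contains all universal tokens but no nonuniversal token of a $g$-column of phase $r$ of block $i$ or of a column of a test in $\Theta$.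
\end{lemma}

\begin{proof}
After stage $0$ take $C=\beta_i\cup\ell_i$. We check that each action that leaves $i$ outside $M$ preserves the statement.

\emph{Universal declaration.} Add the token to $C$.

\emph{Release, and actions at other blocks.} These put nothing into indices of block $i$. The tokens they remove are not universal, do not lie in columns of the labels, and are removed from all indices; delete them from $C$.

\emph{Start($\tau$) at $i$.} The test $\tau$ becomes the largest element of $\Theta$. The indices $(i,p)$ and $[\tau,p]$ get the old content of $(i,p)$ together with $y_{\tau,p}$, and $[\sigma,p]$ gains $w_{\tau,\sigma,p}$ for the older $\sigma\in\Theta$. This is the change of the labels. The set $C$ stays the same; it contains no token of the new columns, since these tokens have been in no index before.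

\emph{End($\tau$) at $i$.} The nonuniversal tokens of the columns of $\tau$ disappear and the universal ones are in $C$; the labels of the remaining open indices lose exactly the columns of $\tau$. Add $\varepsilon_\tau$ to $C$. Retirement affects only indices that become closed.

\emph{Phase change at $i$.} The nonuniversal tokens of the old $g$-columns disappear, the universal ones are in $C$, and the new columns, whose tokens have been in no index before, are put in according to the new labels.

\emph{Step 10 for $m$}, with $c=f(m)$ in block $i$ and $z=z(m)$. It changes an open index only if $c$ is closed. As $i\notin M$, $c$ is then a retired cover $[\sigma,p]$, so $z=w^m_{\tau,\sigma,p}$ for an ended test $\tau$. Consider the first time that Step 10 is applied to $m$ with $c$ closed and $z$ lost. Before End($\tau$), $z$ was only in $c$, by Lemmas~\ref{lem:shown}(b) and~\ref{lem:where}(e). After End($\tau$), earlier applications of Step 10 put $z$ only into closed covers, so no position contained $z$ and $z$ was not copied. Hence no open index of block $i$ has ever contained $z$, and now all of them receive it. Add $z$ to $C$; this is allowed because $\tau\notin\Theta$. From then on all open indices of block $i$ contain $z$, new covers by copying,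 so later applications do not change them.
\end{proof}

Let $i\in\overline M$. Then $\operatorname{rk}(i)$ is eventually constant, so by Step 8 the block has a \emph{final phase} $r$; if $i=\bar b_t$, its partition is $\Pi_{t\bmod q}$. No test at $i$ is frozen, so each is ended or \emph{permanent}, that is, active forever. Let $P_i$ be the set of permanent tests at $i$. An owner has at most one permanent test, and by Step 8 an owner $e$ of a test in $P_{\bar b_t}$ satisfies $\theta_e\le t$. So $P_i$ is finite. The indices of block $i$ that are never closed form the finite set
\[
N_i=\{(i,p):p\in J\}\cup\{[\sigma,p]:\sigma\in P_i,\ p\in J\},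
\]
and for $c\in N_i$ we put $L(c)=L_{r,P_i}(c)$. The tokens of the columns in $L(c)$ are live at late moments. Note that there may be infinitely many tests at $i$ that are ended, so the block as a whole need not settle; each token does.

\begin{lemma}\label{lem:label}
Let $i\in\overline M$ and $c,c'\in N_i$.
\begin{enumerate}
\item[(a)] $\bigcup L(c)\subseteq\lambda(c)$.
\item[(b)] If $L(c)=L(c')$, then $\lambda(c)=\lambda(c')$.
\item[(c)] If $X\in L(c')\setminus L(c)$ and $X^m$ is never universal, then $c$ does not contain $X^m$ at late moments, so $X^m\notin\lambda(c)$.
\item[(d)] If $L(c)\subseteq L(c')$, then $L(c)=L(c')$.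
\end{enumerate}
\end{lemma}

\begin{proof}
Fix a token $x$ with column $X$. At late moments the phase is $r$ and the set $\Theta$ of active tests at $i$ contains $P_i$. Then $L(c)\subseteq L_{r,\Theta}(c)$, and the difference consists of columns of tests in $\Theta\setminus P_i$. If $X$ is a column of a test outside $P_i$, that test is not in $\Theta$ at late moments. So by Lemma~\ref{lem:shape}, at late moments $c$ contains $x$ if and only if $x\in C$ or $X\in L(c)$, where $C$ depends on the moment but not on $c$. This gives (a) and (b). It also gives (c), since $C$ contains no nonuniversal token of a column in $L(c')$.

(d) If $P_i=\emptyset$, all labels are singletons. Otherwise $L(i,p)=L[\mu,p]$ for $\mu=\max P_i$, so it suffices to show that $L[\sigma,p]\not\subseteq L[\sigma',p']$ for distinct covers in $N_i$. If $p\neq p'$, then $y_{\sigma,p}\in L[\sigma,p]\setminus L[\sigma',p']$. If $p=p'$ and $\sigma<\sigma'$, then $w_{\sigma',\sigma,p}\in L[\sigma,p]\setminus L[\sigma',p]$. If $p=p'$ and $\sigma>\sigma'$, then $y_{\sigma,p}\in L[\sigma,p]\setminus L[\sigma',p]$.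
\end{proof}

Part (d) says that different labels can be told apart by positive information in both directions. This matters because we observe what an opponent shows, never what it will omit.

\begin{lemma}\label{lem:R3}
Condition \textup{(R3)} holds.
\end{lemma}

\begin{proof}
Let $i=\bar b_t$. If $P_i\ne\emptyset$, then $\lambda(i,p)=\lambda[\max P_i,p]$ by Lemma~\ref{lem:label}(b), so $i$ is doubled. Let $P_i=\emptyset$ and $u=t\bmod q$. Then $L(i,p)=\{g_{i,r,G(p)}\}$ with $G(p)\in\Pi_u$. Positions of the same cell have equal sets by Lemma~\ref{lem:label}(b), and positions of different cells are distinguished by $g_{i,r,G(p)}^{m_0}$, by parts (a) and (c). All covers of block $i$ are eventually retired, so by Lemma~\ref{lem:iso} no cover of block $i$ and no index of another block has the set $\lambda(i,p)$. Thus $i$ is glued along $\Pi_u$.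

Fix $u<q$ and $n\in\mathbb N$. If $t<\theta_n$ and $P_{\bar b_t}\neq\emptyset$, then a test in $P_{\bar b_t}$ has an owner $e$ with $\theta_e\le t<\theta_n$, that is, $e<n$. Each owner has at most one permanent test, so there are at most $n$ such $t$. On the other hand $\theta_n/q=2(n+1)$ numbers $t<\theta_n$ satisfy $t\equiv u\pmod q$. So at least $n+2$ blocks of $\overline M$ are glued along $\Pi_u$, for every $n$.
\end{proof}

The factor $2$ in $\theta_e$ is what makes the count $2(n+1)-n$ unbounded.

\section{Honest opponents}\label{sec:honest}

Call $e$ \emph{honest} if $\pi_e$ is a numbering of $\mathcal S$. \emph{In this section $e$ is a fixed honest opponent, and $m$ and $m_p$ denote numbers owned by $e$.} Honesty is used in two ways: each $V_m$ belongs to $\mathcal S$, and (only in Lemma~\ref{lem:finish}) each member of $\mathcal S$ is some $V_m$. For each $m$ fix an index $c^*=c^*(m)$ with $V_m=\lambda(c^*)$. We show that $f$ computes an index of $V_m$ outside the finitely many blocks of $E_e$, and we treat these blocks separately.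

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] No token $X^m$ is ever universal.
\item[(b)] If $X^m$ is live at late moments and $V_m$ shows it at some stage, then $X^m\in V_m$.
\item[(c)] The number $m$ is located, at the block of $c^*$.
\item[(d)] If $V_m$ shows $\iota_c^m$ at some stage and $c$ is closed at some moment, then $c=c^*$.
\item[(e)] The number $m$ is released at its block $i$, and $V_m$ loses $\ell_i^m$.
\item[(f)] If $f(m)$ is of test type, then $V_m$ loses $z(m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A universal token $X^m$ has been lost by $V_m$, so it is not in $V_m$, but it is in every member of $\mathcal S$.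

(b) Otherwise $V_m$ loses $X^m$, and Step 1 of a late stage $s\ge m$ declares it universal, contrary to (a).

(c) Let $i$ be the block of $c^*$. Then $\beta_i^m\in V_m$ by Lemma~\ref{lem:where}(a), so $m$ is located at some block $i'$, and $V_m$ has shown $\beta_{i'}^m$. By (b), $\beta_{i'}^m\in\lambda(c^*)$, and $i'=i$ by Lemma~\ref{lem:where}(a).

(d) By (b), $\iota_c^m\in\lambda(c^*)$; apply Lemma~\ref{lem:where}(b).

(e) If $m$ were never released, then $\ell_i^m\in\lambda(c^*)=V_m$ by Lemma~\ref{lem:where}(d), so $V_m$ would show it at all large stages and Step 3 would release $m$. At the release $V_m$ shows $\ell_i^m$. If it never lost this token, then $\ell_i^m\in V_m$, but Rule L would never apply to $m$, and by Lemma~\ref{lem:where}(d) the token would be in no member of $\mathcal S$.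

(f) The token $z(m)$ is shown when chosen. If it were never lost, it would be in $V_m$ and, by Lemma~\ref{lem:where}(e), in no member of $\mathcal S$.
\end{proof}

The next lemma is the lock of Section~\ref{sec:idea}. The second case of its proof is the reason for Rule L and for the last two conditions on the availability of the code $2k$.

\begin{lemma}\label{lem:lock}
Let $f(m)=c$ be of test type, and let $c'\ne c$ be an index of the same block $i$ such that $c$ or $c'$ is closed at some moment. Then $V_m\ne\lambda(c')$.
\end{lemma}

\begin{proof}
Let $z=z(m)$ lie in a column of the test $\tau$; it was chosen just before End($\tau$). By Lemma~\ref{lem:basic}(f), $V_m$ loses $z$.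

\emph{Case 1: $c'$ did not contain $z$ before End($\tau$).} At Step 10 of a late stage $s\ge m$, the index $c'$ exists, $z$ is lost, and $c$ or $c'$ is closed. Either $c'$ has never contained $z$ and receives it now, or it has received $z$ after End($\tau$). By Lemma~\ref{lem:dce} it keeps $z$, so $z\in\lambda(c')\setminus V_m$.

\emph{Case 2: $c'$ contained $z$ before End($\tau$).} If $z=w_{\tau,\sigma,p}^m$, then $c=[\sigma,p]$ and only $c$ contained $z$, by Lemma~\ref{lem:where}(e). So $z=y_{\tau,p}^m$, $c=(i,p)$, the goal of $\tau$ is ``lock $k$'' with $m=\langle e,k\rangle$, and $c'=[\rho,p]$ with $\rho\ge\tau$. By Step 9 of stage $\tau$, $m$ had been released at $i$ and $V_m$ had lost $\ell_i^m$ by stage $\tau-1<\rho$. The cover $c'$ is eventually retired: either it is closed at some moment, or the position $c$ is, and then $i\in M$ and all covers of block $i$ are retired. On retirement Rule L puts $\ell_i^m$ into $c'$, where it stays by Lemma~\ref{lem:dce}. So $\ell_i^m\in\lambda(c')\setminus V_m$.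
\end{proof}

Locks say nothing about two indices that both stay open. This gap is closed by the threat of capture.

\begin{lemma}\label{lem:correct}
\begin{enumerate}
\item[(a)] The opponent $e$ never captures.
\item[(b)] If $m$ is located at a block $i\notin E_e$ and $f(m)$ is defined, then $V_m=\lambda(f(m))$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $e$ captures, with $m$, $c=f(m)$, block $i$ and token $X^m$. The token is live at the capture. If $X$ is a $g$-column, its phase is current and remains so since $i$ enters $M$. If $X$ is a column of a test at $i$, this test is active and is now frozen. So $X^m$ is live forever, and $X^m\in V_m$ by Lemma~\ref{lem:basic}(b). At the capture $c$ does not contain $X^m$. From then on no test starts or ends at block $i$ and no phase change occurs there, so $c$ receives only universal tokens, tokens of $\iota_c$, $\ell$-tokens, and answer tokens by Step 10. The token $X^m$ is not universal, and it is not an answer token, because answer tokens cease to be live. So $X^m\notin\lambda(c)$ and $V_m\neq\lambda(c)$. As $c$ is closed, Lemma~\ref{lem:lock} gives $V_m\ne\lambda(c')$ for all other $c'$ of block $i$. But $m$ is located at $i$, so $c^*$ is in block $i$ by Lemma~\ref{lem:basic}(c), a contradiction.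

(b) Let $c=f(m)$. If $c$ is of identifier type, then $c=c^*$ by Lemma~\ref{lem:basic}(d). Let it be of test type and suppose that $\lambda(c^*)\ne\lambda(c)$. By Lemma~\ref{lem:lock}, neither $c$ nor $c^*$ is ever closed, so $i\in\overline M$ and $c,c^*\in N_i$. By Lemma~\ref{lem:label}(b) and (d) there is $X\in L(c^*)\setminus L(c)$, a $g$-column of block $i$ or a column of a test at $i$. At late moments $X^m$ is live, is shown by $V_m$ since $X^m\in\lambda(c^*)$ by Lemma~\ref{lem:label}(a), and is not contained in $c$ by Lemma~\ref{lem:label}(c). The block $i$ is always eligible for $e$ by Lemma~\ref{lem:max}(c). So at Step 6 of a late stage $e$ captures unless it has captured before, contrary to (a).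
\end{proof}

It remains to see that $f(m)$ gets defined and that permanent covers are claimed. For this every test of $e$ must finish, since $e$ runs only one test at a time.

\begin{lemma}\label{lem:finish}
No test owned by $e$ is permanent.
\end{lemma}

\begin{proof}
Let $\tau$ be a permanent test of $e$ at block $i$. Then $i\in\overline M$ and $\tau\in P_i$. By Step 8, $\operatorname{rk}(i)\ge\theta_e$ at arbitrarily late moments, hence at all moments, so $i\notin E_e$.

\emph{Goal ``lock $k$''.} The number $m=\langle e,k\rangle$ is located at $i$, so $c^*$ is in block $i$. If $c^*$ is closed at some moment, then $\iota_{c^*}^m\in V_m$ by Lemma~\ref{lem:iso}, so Step 4 defines $f(m)$ unless it is already defined, and Step 5 ends $\tau$. Otherwise $c^*\in N_i$, and $L(c^*)$ contains a column $X$ of $\tau$, namely $w_{\tau,\sigma,p}$ if $c^*=[\sigma,p]$ with $\sigma<\tau$, and some $y_{\tau,p}$ in all other cases. By Lemma~\ref{lem:label}(a), $V_m$ shows $X^m$ at all large stages, and Step 5 ends $\tau$.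

\emph{Goal ``claim $\sigma$''.} Here $\sigma<\tau$, and $\sigma\in P_i$, since otherwise Step 5 ends $\tau$. As $\pi_e$ is onto $\mathcal S$, for each $p\in J$ there is $m_p$ with $V_{m_p}=\lambda[\sigma,p]$. By Lemma~\ref{lem:label}(a), $w_{\tau,\sigma,p}\subseteq\lambda[\sigma,p]$, and by Lemma~\ref{lem:where}(e) the token $w_{\tau,\sigma,p}^{m_0}$ is never in another index. So $[\sigma,p]$ is the only index of its set. Hence the numbers $m_p$ are distinct, $m_p$ is located at $i$ by Lemma~\ref{lem:basic}(c), and if $f(m_p)$ is ever defined, then $f(m_p)=[\sigma,p]$ by Lemma~\ref{lem:correct}(b). Moreover $V_{m_p}$ shows $w_{\tau,\sigma,p}^{m_p}$ at all large stages. So the condition of Step 5 is eventually met and $\tau$ is ended.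
\end{proof}

\begin{lemma}\label{lem:codes}
No code is available to $e$ at Step 9 of all sufficiently large stages.
\end{lemma}

\begin{proof}
First, a code is never available again after a test of $e$ started for it stops being active. For ``lock $k$'', with $m=\langle e,k\rangle$: if the test is ended in Step 5, $f(m)$ is defined; if it is ended in Step 8 or frozen, the block at which $m$ is located is not eligible for $e$, and this is permanent. For ``claim $\sigma$'': if the test is ended in Step 5, $\sigma$ is claimed by $e$ or is no longer active; otherwise the block of $\sigma$ is permanently not eligible for $e$. Since $e$ starts a test only when free, it starts at most one test for each code.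

Second, $e$ is free at infinitely many of the stages at which it is considered. Indeed, $e$ is considered infinitely often. If it is not free when considered, its active test stops at a later stage by Lemma~\ref{lem:finish}, in one of Steps 5--8, and no test of $e$ starts before the next Step 9 at which $e$ is considered; at that point $e$ is free.

If a code $d$ were available at all large stages, then $e$ would start infinitely many tests for codes $\le d$, contradicting the first paragraph.
\end{proof}

\begin{lemma}\label{lem:defined}
\begin{enumerate}
\item[(a)] If $m$ is located at a block $i\notin E_e$, then $f(m)$ is defined.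
\item[(b)] If $i\notin M\cup E_e$, $\sigma\in P_i$ and $p\in J$, then $f(m)=[\sigma,p]$ for some $m$ located at $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $m=\langle e,k\rangle$. If $i\in M$, then $c^*$ is eventually closed, $\iota_{c^*}^m\in V_m$, and Step 4 defines $f(m)$ unless it is already defined. If $i\notin M$, then $i$ is always eligible for $e$ by Lemma~\ref{lem:max}(c), and $m$ is released and $V_m$ loses $\ell_i^m$ by Lemma~\ref{lem:basic}(e). If $f(m)$ stayed undefined, the code $2k$ would be available at all large stages, contrary to Lemma~\ref{lem:codes}.

(b) The test $\sigma$ is active from its start on, and its block is always eligible for $e$. By Lemma~\ref{lem:codes} the code $2\sigma+1$ is unavailable at some stage after the start of $\sigma$, so $\sigma$ is claimed by $e$. The number $m_p$ of the tuple found in Step 5 is as required.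
\end{proof}

\begin{proposition}\label{prop:factor}
There is a computable function $F\colon\mathbb N\to I$ with $\pi_e=\lambda\circ F$ whose range contains all but finitely many elements of $K$.
\end{proposition}

\begin{proof}
The algorithm uses a finite amount of information: the set $E_e$, the set $E_e\cap M$, and for each $i\in E_e\setminus M$ the sets $P_i$, $N_i$ and the labels $L(c)$, $c\in N_i$. Given $k$, let $m=\langle e,k\rangle$ and run the construction until $m$ is located, at a block $i$. By Lemma~\ref{lem:basic}(c), $c^*$ is in block $i$.

\emph{Case $i\notin E_e$.} Wait until $f(m)$ is defined and let $F(k)=f(m)$. This terminates by Lemma~\ref{lem:defined}(a) and is correct by Lemma~\ref{lem:correct}(b).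

\emph{Case $i\in E_e\cap M$.} Wait until $V_m$ shows $\iota_c^m$ for a closed index $c$ of block $i$, and let $F(k)=c$. This terminates because $c^*$ is eventually closed and $\iota_{c^*}^m\in V_m$, and $c=c^*$ by Lemma~\ref{lem:basic}(d).

\emph{Case $i\in E_e\setminus M$.} The block may have infinitely many retired covers, and $V_m$ may show their identifiers arbitrarily late. The spare lock reduces the candidates for $c^*$ to a finite known set. Wait for a stage $s_1$ by which $m$ has been released and $V_m$ has lost $\ell_i^m$; it exists by Lemma~\ref{lem:basic}(e). Let $Q$ be the finite set of tests $\tau\le s_1$ at block $i$ with $\tau\notin P_i$; each of them is ended at some time. A cover $[\rho,p]$ of block $i$ with $\rho>s_1$ and $\rho\notin P_i$ is eventually retired, and Rule L puts $\ell_i^m\notin V_m$ into it for good, so it is not $c^*$. Hence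
\begin{equation}\label{eq:cand}
c^*\in N_i\qquad\text{or}\qquad c^*=[\tau,p]\ \text{ for some }\tau\in Q,\ p\in J.
\end{equation}
Now wait for a stage at which either (1) $V_m$ shows $\iota_c^m$ for some $c=[\tau,p]$ with $\tau\in Q$, or (2) $V_m$ shows $\varepsilon_\tau^m$ for all $\tau\in Q$ and $X^m$ for all $X\in L(c)$, for some $c\in N_i$. Let $F(k)$ be the least such $c$.

The search terminates. If $c^*=[\tau,p]$ with $\tau\in Q$, then $\iota_{c^*}^m\in V_m$ and (1) holds at all large stages. If $c^*\in N_i$, then $V_m$ contains the finitely many tokens $\varepsilon_\tau^m$, $\tau\in Q$, by Lemma~\ref{lem:where}(c), and $X^m$, $X\in L(c^*)$, by Lemma~\ref{lem:label}(a), so (2) holds with $c=c^*$ at all large stages.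

The output is correct. In case (1), $c=c^*$ by Lemma~\ref{lem:basic}(d). In case (2), all tokens shown are live at late moments, so they are in $V_m=\lambda(c^*)$ by Lemma~\ref{lem:basic}(b). For $\tau\in Q$ the token $\varepsilon^m_\tau$ is never in $[\tau,p]$ by Lemma~\ref{lem:where}(c), so $c^*\in N_i$ by \eqref{eq:cand}. If $X\in L(c)$, then $X^m\in\lambda(c^*)$, so $X\in L(c^*)$ by Lemma~\ref{lem:label}(c). Thus $L(c)\subseteq L(c^*)$, and Lemma~\ref{lem:label}(d) and (b) give $\lambda(c)=\lambda(c^*)=V_m$.

Finally, an element of $K$ has the form $[\sigma,p]$ with $\sigma\in P_i$ for some $i\in\overline M$. If $i\notin E_e$, then by Lemma~\ref{lem:defined}(b) it equals $f(\langle e,k\rangle)$ for some $\langle e,k\rangle$ located at $i$, and this is $F(k)$. The remaining elements of $K$ are finite in number, because $E_e$, the sets $P_i$ and $J$ are finite.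
\end{proof}

Without the tokens $\varepsilon_\tau$, alternative (2) would be unsafe: if $P_i=\emptyset$ and $\tau\in Q$ ends during the final phase $r$, the retired cover $[\tau,p]$ keeps the column $g_{i,r,G(p)}$, which is the whole label of $(i,p)$.

\begin{proof}[Proof of Proposition~\ref{prop:part} and Theorem~\ref{thm:main}]
By Lemmas~\ref{lem:eff} and~\ref{lem:dce}, $\lambda$ is a $\Sigma^{-1}_2$-computable numbering of the family $\mathcal S$ of $\Sigma^{-1}_2$-sets, defined on the computable set $I$ of positions and covers. Condition (R1) holds by Lemma~\ref{lem:max}(b), (R2) by Lemma~\ref{lem:iso}, and (R3) by Lemma~\ref{lem:R3}. Every $\Sigma^{-1}_2$-computable numbering of $\mathcal S$ is $\pi_e$ for an honest $e$, so (R4) holds by Proposition~\ref{prop:factor}. Proposition~\ref{prop:target} gives $\mathcal R^{-1}_2(\mathcal S)\cong(\mathcal T,\subseteq)$, which proves Proposition~\ref{prop:part}. Theorem~\ref{thm:main} follows by Lemma~\ref{lem:trans}.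
\end{proof}

\begin{thebibliography}{1}

\bibitem{slides}
\emph{Computable Numberings On The Approach By Sorbi And Goncharov},
\texttt{https://equinumred-8ecm.uniud.it/css/slides/goncharov.pdf}.

\end{thebibliography}
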